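\title{A right PCI ring that is not left PCI}

\begin{abstract}
A ring is right PCI if every cyclic right module that is not isomorphic to the ring itself is injective. We show that a right PCI ring need not be left PCI. The example is a skew polynomial ring $R=K[x;\sigma,\delta]$ over a skew field $K$ with a non-surjective endomorphism $\sigma$; it is a right principal ideal domain that is not left Ore. The skew field $K$ is built by adjoining free solutions of first-order equations in $\sigma$ and $\delta$ and passing to universal fields of fractions. The ring $R$ has a unique simple right module, and its left modules $R/Rb$ with $b$ a nonzero non-unit are divisible but not injective. We also show that a right PCI ring of the form $K[x;\sigma,\delta]$ is left PCI if and only if $\sigma$ is surjective.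
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings are associative with identity, and ring homomorphisms and modules are unital. A cyclic right $R$-module is \emph{proper} if it is not isomorphic to $R_R$, and $R$ is a \emph{right PCI ring} if every proper cyclic right $R$-module is injective. Left PCI rings are defined symmetrically.

Over a semisimple ring every module is injective, so semisimple rings are PCI on both sides. The word ``proper'' leaves room for other examples. Let $R$ be a domain. An injective right module $M$ is \emph{divisible}, that is, $Mb=M$ for every $b\neq0$: given $w\in M$, the map $br\mapsto wr$ from $bR$ to $M$ extends to $R$, and the image $v$ of $1$ satisfies $vb=w$. If $R_R$ itself were injective, every nonzero element would have a left inverse and $R$ would be a skew field. Excluding $R_R$ removes this obstruction, but the condition remains severe. A commutative PCI domain is a field: for $p\neq0$ the module $R/pR$ is proper, hence divisible, and it is annihilated by $p$, so it is zero.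

Recall that a ring is right hereditary (semihereditary) if its right ideals (finitely generated right ideals) are projective, that a domain is \emph{right Ore} if $aR\cap bR\neq0$ and \emph{left Ore} if $Ra\cap Rb\neq0$ for all nonzero $a,b$, and that a \emph{right $V$-domain} is a domain whose simple right modules are injective. Faith and Cozzens showed that a right PCI ring is either semisimple or a simple, right semihereditary, right Ore right $V$-domain. It is also known that in the second case the ring is right noetherian and right hereditary. The following question is stated as open in \cite{PCI}; Faith and Cozzens reduced it to the question whether a right PCI ring is left Ore.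

\medskip
\noindent\textbf{Question.} Is every right PCI ring a left PCI ring?
\medskip

There is a reason to expect a positive answer. For a domain whose right ideals are principal, the right PCI property is equivalent to
\begin{equation}\label{eq:sym}
pR+Rb=R\qquad\text{for all nonzero }p,b\in R,
\end{equation}
and this condition does not distinguish left from right (Lemma~\ref{lem:criterion}). When the left ideals are principal as well, right PCI and left PCI are therefore the same property. But \eqref{eq:sym} only expresses divisibility, which tests a module against principal ideals, while injectivity tests it against all one-sided ideals. If the left ideals are far from principal, the left modules $R/Rb$ may be divisible without being injective. We construct a ring in which this happens, so the answer to the question is negative.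

Fix a commutative field $k$. A \emph{triple} $(E,\sigma,\delta)$ consists of a skew field $E$ whose center contains $k$, a $k$-linear ring endomorphism $\sigma$ of $E$, and a $k$-linear map $\delta\colon E\to E$ with
\begin{equation}\label{eq:product}
\delta(ab)=\delta(a)\sigma(b)+a\delta(b)\qquad(a,b\in E).
\end{equation}
The map $\sigma$ is injective, since $E$ is a skew field, and it fixes $k$ pointwise. From \eqref{eq:product} we get $\delta(1)=2\delta(1)$, so $\delta(1)=0$ and $\delta(k)=0$. A triple \emph{embeds} in another one, which then \emph{extends} it, if its skew field is a subfield of the other and its two maps are the restrictions of the other two; we use the same letters $\sigma,\delta$ for both.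

Let $E[x;\sigma,\delta]$ be the ring of polynomials $\sum x^ia_i$ with coefficients $a_i\in E$ written on the \emph{right} and with
\[
ax=x\sigma(a)+\delta(a)\qquad(a\in E).
\]
Rule \eqref{eq:product} is what the identity $(ab)x=a(bx)$ demands. The ring exists because it is the opposite ring of the usual Ore extension, with coefficients on the left, of $E^{\mathrm{op}}$. A \emph{right PID} is a domain in which every right ideal is principal.

\begin{theorem}\label{thm:A}
Every triple $(E,\sigma,\delta)$ embeds in a triple $(K,\sigma,\delta)$ such that $R=K[x;\sigma,\delta]$ is a right PID and a right PCI ring, but is neither left Ore nor left PCI.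
\end{theorem}

For a counterexample it suffices to take $k=\mathbb{Q}$, $E=k$, $\sigma=\mathrm{id}$, $\delta=0$. The ring that we construct has a very uniform module theory on the right and fails badly on the left.

\begin{theorem}\label{thm:B}
In Theorem~\ref{thm:A} one has in addition: $R/pR\cong(R/xR)^{\deg p}$ as right modules for every $p\neq0$ of degree at least $1$, so that $R/xR$ is the unique simple right $R$-module up to isomorphism. Moreover, for every $b\neq0$ that is not a unit, the left module $R/Rb$ is divisible but not injective.
\end{theorem}

Here a left module $N$ is divisible if $aN=N$ for every $a\neq0$. Among skew polynomial rings, the failure of symmetry is governed by $\sigma$ alone.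

\begin{theorem}\label{thm:C}
Let $(K,\sigma,\delta)$ be any triple and $R=K[x;\sigma,\delta]$. Then $R$ is right PCI if and only if $pR+Rb=R$ for all nonzero $p,b\in R$. If $R$ is right PCI, the following are equivalent:
\begin{enumerate}
\item[(i)] $R$ is left PCI;
\item[(ii)] $R$ is left Ore;
\item[(iii)] $\sigma$ is surjective.
\end{enumerate}
\end{theorem}

Sections~\ref{sec:pid} and~\ref{sec:left} prove Theorem~\ref{thm:C} by elementary arguments. What remains is to find a triple with $\sigma$ not surjective for which \eqref{eq:sym} holds. Section~\ref{sec:equations} turns \eqref{eq:sym} into equations over $K$, Sections~\ref{sec:ufof} and~\ref{sec:free} show how to adjoin solutions, and Section~\ref{sec:tower} iterates the construction.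

\section{Cyclic modules over principal ideal domains}\label{sec:pid}

We use Baer's criterion: a right $R$-module $M$ is injective if and only if every homomorphism from a right ideal of $R$ to $M$ extends to $R$. The same holds on the left.

\begin{lemma}\label{lem:proper}
Let $R$ be a domain and $I$ a right ideal. Then $R/I$ is proper if and only if $I\neq0$. The same holds for left ideals.
\end{lemma}

\begin{proof}
For $I=0$ the module is $R_R$. Let $I\neq0$ and suppose $R/I\cong R_R$. Then $R/I$ is projective, so $I$ is a direct summand of $R_R$ and $I=eR$ with $e^2=e\neq0$. In a domain $e(e-1)=0$ forces $e=1$, so $R/I=0$, which is not isomorphic to $R_R$.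
\end{proof}

\begin{lemma}\label{lem:criterion}
Let $R$ be a domain.
\begin{enumerate}
\item[(a)] Condition \eqref{eq:sym} holds if and only if all right modules $R/pR$ with $p\neq0$ are divisible, and if and only if all left modules $R/Rb$ with $b\neq0$ are divisible.
\item[(b)] If $R$ is a right PID, then $R$ is right PCI if and only if \eqref{eq:sym} holds.
\item[(c)] If $R$ is a left PID, then $R$ is left PCI if and only if \eqref{eq:sym} holds.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) follows from $(R/pR)b=(pR+Rb)/pR$ and $p(R/Rb)=(pR+Rb)/Rb$. Let $R$ be a right PID. By Lemma~\ref{lem:proper} the proper cyclic right modules are the modules isomorphic to $R/pR$ with $p\neq0$. Injective modules are divisible, as we saw in Section~\ref{sec:intro}. Conversely, let $M$ be divisible. A nonzero right ideal has the form $bR$, and a homomorphism $bR\to M$ has the form $br\mapsto wr$. If $vb=w$, then $r\mapsto vr$ extends it to $R$, so $M$ is injective by Baer's criterion. Together with (a) this gives (b), and (c) is the mirror image of (b).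
\end{proof}

The set $pR+Rb$ is an additive subgroup but in general not a one-sided ideal, so \eqref{eq:sym} asks for more than $1\in pR+Rb$.

\begin{remark}\label{rem:simple}
A right PID that is right PCI is a simple ring, in accordance with the theorem of Faith and Cozzens. Indeed, a nonzero two-sided ideal has the form $pR$ and contains $Rp$, so \eqref{eq:sym} with $b=p$ gives $pR=R$.
\end{remark}

\begin{lemma}\label{lem:ore}
A left PID is left Ore.
\end{lemma}

\begin{proof}
Let $a,b\neq0$ and $Ra+Rb=Rd$, say $a=a'd$, $b=b'd$, $d=ua+vb$. Then $(1-a'u)a=a'vb$ lies in $Ra\cap Rb$, and it is nonzero if $v\neq0$. If $v=0$, then $b=b'ua$ is a nonzero element of $Ra\cap Rb$.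
\end{proof}

\section{The two sides of a skew polynomial ring}\label{sec:left}

Let $(K,\sigma,\delta)$ be a triple and $R=K[x;\sigma,\delta]$. From $(x^ja)x=x^{j+1}\sigma(a)+x^j\delta(a)$ and induction on $m$ we get $ax^m=x^m\sigma^m(a)+{}$terms of lower degree. Hence, if $f=x^na+\cdots$ and $g=x^mb+\cdots$ have leading coefficients $a,b\neq0$, then
\begin{equation}\label{eq:lead}
fg=x^{n+m}\sigma^m(a)b+\text{terms of lower degree}.
\end{equation}
So $R$ is a domain, degrees add, and the units of $R$ are the nonzero constants. Formula \eqref{eq:lead} also shows the asymmetry on which everything rests. For a monic $g$ of degree $m$, a right multiple $gq$ can have any leading coefficient, while a left multiple $qg$ has its leading coefficient in $\sigma^m(K)$.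

\begin{lemma}\label{lem:division}
The ring $R$ is a right PID. If $\sigma$ is surjective, $R$ is also a left PID.
\end{lemma}

\begin{proof}
Let $f=x^na+\cdots$ and $g=x^mb+\cdots$ with $a,b\neq0$ and $n\ge m$. By \eqref{eq:lead}, the polynomial $f-g\,x^{n-m}\sigma^{n-m}(b)^{-1}a$ has degree less than $n$. By induction on $n$, every $f$ can be written as $f=gq+r$ with $\deg r<\deg g$, where $\deg0=-\infty$. So a nonzero right ideal is generated by any of its nonzero elements of least degree. If $\sigma$ is an automorphism, then $f-x^{n-m}\sigma^{-m}(ab^{-1})\,g$ has degree less than $n$, again by \eqref{eq:lead}. So division $f=qg+r$ is possible too, and left ideals are principal.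
\end{proof}

Now suppose that some $c\in K$ lies outside $\sigma(K)$. Then $x$ and $xc$ have no nonzero common left multiple, so they generate a free left ideal of rank $2$, and a homomorphism on it may take independent values at $x$ and $xc$. To extend the map $x\mapsto1+Rb$, $xc\mapsto0$ to $R$ is to find one $f$ with $xf-1\in Rb$ and $xcf\in Rb$. Divisibility of $R/Rb$ solves either equation alone, but says nothing about the pair. Take $b=x$ and try a constant $f=a$. Then $xa-1=hx$ and $xca=gx$ with constants $h,g$, and the coefficients of $x$ give $a=\sigma(h)$ and $ca=\sigma(g)$. Thus $c=\sigma(gh^{-1})$, which is excluded. In general the first equation allows us to reduce $f$ to degree $\deg b-1$, although left division is not available, and then the same comparison applies.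

\begin{proposition}\label{prop:left}
Let $(K,\sigma,\delta)$ be a triple, $R=K[x;\sigma,\delta]$, and $c\in K\setminus\sigma(K)$.
\begin{enumerate}
\item[(a)] $Rx\cap Rxc=0$; in particular $R$ is not left Ore.
\item[(b)] If $b\neq0$ is not a unit, the left module $R/Rb$ is not injective.
\item[(c)] $R$ is not left PCI.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Note that $c\neq0$. If $fx=gxc\neq0$ and $f,g$ have leading coefficients $a,a'$, then \eqref{eq:lead} gives $\sigma(a)=\sigma(a')c$, so $c=\sigma(a'^{-1}a)\in\sigma(K)$, a contradiction.

(b) Right multiplication by a unit $u$ induces an isomorphism $R/Rb\cong R/Rbu$ of left modules, so we may take $b$ monic, of degree $m\ge1$. Suppose that $R/Rb$ is injective. By (a), and since $R$ is a domain, $Rx\oplus Rxc$ is free on $x$ and $xc$. So there is a homomorphism $Rx\oplus Rxc\to R/Rb$ with $x\mapsto1+Rb$ and $xc\mapsto0$, and it extends to $R$. Let $f+Rb$ be the image of $1$. Then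
\[
xf-1=hb,\qquad xcf=gb\qquad\text{for some }h,g\in R .
\]
Such equations hold for every representative of the coset, and $0$ is not a representative because $-1\notin Rb$ by degrees. Choose $f$ of least degree $d\ge0$ in the coset, with leading coefficient $a$. The leading term of $xf-1$ is $x^{d+1}a$, since $d+1\ge1$. Hence $h\neq0$, $\deg h=d+1-m\ge0$, and $a=\sigma^m(h')$, where $h'$ is the leading coefficient of $h$. If $d\ge m$, then $x^{d-m}h'b$ has leading term $x^d\sigma^m(h')=x^da$, so $f-x^{d-m}h'b$ is a representative of smaller degree, contrary to the choice of $f$. Therefore $d\le m-1$, and with $d+1\ge m$ we get $d=m-1$.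

By \eqref{eq:lead} the leading coefficient of $(xc)f$ is $\sigma^{m-1}(c)a$, and that of $gb$ is $\sigma^m(g')$, where $g'$ is the leading coefficient of $g\neq0$. Hence
\[
\sigma^{m-1}(c)=\sigma^m(g')\sigma^m(h')^{-1}=\sigma^{m-1}\bigl(\sigma(g'h'^{-1})\bigr).
\]
Since $\sigma$ is injective, $c=\sigma(g'h'^{-1})\in\sigma(K)$, a contradiction.

(c) The cyclic left module $R/Rx$ is proper by Lemma~\ref{lem:proper} and not injective by (b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The first statement follows from Lemmas~\ref{lem:division} and~\ref{lem:criterion}(b). If $\sigma$ is not surjective, then (i) and (ii) fail by Proposition~\ref{prop:left}. If $\sigma$ is surjective, then $R$ is a left PID by Lemma~\ref{lem:division}, hence left Ore by Lemma~\ref{lem:ore}. Since $R$ is right PCI, \eqref{eq:sym} holds, and Lemma~\ref{lem:criterion}(c) shows that $R$ is left PCI. This last step is the only one that uses the right PCI hypothesis.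
\end{proof}

\section{Divisibility as an equation over the coefficient field}\label{sec:equations}

\subsection*{Polynomials of degree one}
Let $p=x-\alpha$ and $b=x-\beta$ with $\alpha,\beta\in K$. By division, $R/pR$ is a copy of $K$. For $v\in K$,
\[
v(x-\beta)=x\sigma(v)+\delta(v)-v\beta=(x-\alpha)\sigma(v)+\bigl(\alpha\sigma(v)+\delta(v)-v\beta\bigr).
\]
So $(R/pR)b=R/pR$ if and only if for every $w\in K$ the equation
\begin{equation}\label{eq:scalar}
\delta(v)=v\beta+w-\alpha\sigma(v)
\end{equation}
has a solution $v\in K$. Suppose that it has none, and let us adjoin one. Take a new element $v_0$. The endomorphism must be defined on $v_0$, and the choice that creates no relation is a second new element $v_1=\sigma(v_0)$, which calls for $v_2=\sigma(v_1)$, and so on. Equation \eqref{eq:scalar} is already solved for $\delta(v)$, so we may read it as a definition: $\delta(v_0)=v_0\beta+w-\alpha v_1$. The values $\delta(v_i)$ for $i\ge1$ are unconstrained; put $\delta(v_i)=0$. As a by-product, the shift $v_i\mapsto v_{i+1}$ misses $v_0$. The substitution $v_0\mapsto v_0+1$ fixes $K$ and $v_1,v_2,\dots$, so it should fix the whole image of $\sigma$, and it moves $v_0$. One construction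 thus yields both the solution and the failure of surjectivity.

The new elements cannot be taken to commute. If they did, $\delta(v_0v_1)=\delta(v_1v_0)$ would read $\delta(v_0)(v_2-v_1)=\delta(v_1)(v_1-v_0)$, which ties $\delta(v_0)$ to $\delta(v_1)$. The obstruction is not an accident of this construction.

\begin{remark}\label{rem:inner}
If $K$ is commutative and $\sigma\neq\mathrm{id}$, then $K[x;\sigma,\delta]$ is not right PCI. Indeed, choose $b\in K$ with $\sigma(b)\neq b$. The identity $\delta(ab)=\delta(ba)$ gives $\delta(a)(\sigma(b)-b)=\delta(b)(\sigma(a)-a)$, so $\delta(a)=e\sigma(a)-ae$ for all $a$, with $e=\delta(b)(\sigma(b)-b)^{-1}$. Put $y=x+e$. Then $ay=y\sigma(a)$ for $a\in K$, and $xy=(y-e)y=y(y-\sigma(e))$. The set of $r$ with $ry\in yR$ is a subring containing $K$ and $x$, so $Ry\subseteq yR$ and $yR+Ry=yR\neq R$. A counterexample of the form $K[x;\sigma,\delta]$ therefore needs a noncommutative $K$.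
\end{remark}

So the $v_i$ must be free noncommuting variables, and we need a skew field containing them to which $\sigma$ and $\delta$ extend. Before turning to this, we find the form of \eqref{eq:scalar} for arbitrary degrees.

\subsection*{Arbitrary degrees}
We apply $\sigma$ and $\delta$ to matrices entrywise. Then $\sigma(UV)=\sigma(U)\sigma(V)$, and summing \eqref{eq:product} over the terms of each entry gives $\delta(UV)=\delta(U)\sigma(V)+U\delta(V)$.

Let $p\in R$ have degree $n\ge1$. By division, the images of $1,x,\dots,x^{n-1}$ form a basis of $M=R/pR$ as a right $K$-vector space, and we identify $M$ with the space $K^n$ of columns, with indices $0,\dots,n-1$. Let $A\in M_n(K)$ be the matrix whose column $i$ consists of the coordinates of $x^{i+1}$; we call it the \emph{matrix of $p$}. From $(x^ia_i)x=x^{i+1}\sigma(a_i)+x^i\delta(a_i)$ we see that $x$ acts on $M$ by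
\begin{equation}\label{eq:T}
T(v)=A\sigma(v)+\delta(v)\qquad(v\in K^n).
\end{equation}
For $b$ of degree $m$, the equation $vb=w$ involves $T^m(v)$ and hence iterates of $\delta$; it cannot serve as a definition of $\delta(v)$. As for ordinary differential equations, we pass to a first-order system by taking $v,T(v),\dots,T^{m-1}(v)$ as unknowns. Write $M_{n\times m}(K)$ for the set of $n\times m$ matrices.

\begin{lemma}\label{lem:matrix}
Suppose that for all $n,m\ge1$ and all $A\in M_n(K)$, $B\in M_m(K)$, $W\in M_{n\times m}(K)$ there is $V\in M_{n\times m}(K)$ with
\begin{equation}\label{eq:matrix}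
\delta(V)=VB+W-A\sigma(V).
\end{equation}
Then $R=K[x;\sigma,\delta]$ is right PCI.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:division} and~\ref{lem:criterion} it suffices to show $Mb=M$ for $M=R/pR$ and all $p,b\neq0$. If $p$ is a unit then $M=0$, and if $b$ is a unit then $M=Mb^{-1}b$. So let $\deg p=n\ge1$ and $\deg b=m\ge1$, and let $A$ and $T$ be as in \eqref{eq:T}. For a unit $u$ we have $Mbu=M$ if and only if $Mb=Mu^{-1}=M$, so we may assume $b=x^m+\sum_{j<m}x^jb_j$. Given $w\in M=K^n$, put
\[
W=(0,\dots,0,w),\qquad
B=\begin{pmatrix}
0&&&-b_0\\
1&\ddots&&-b_1\\
&\ddots&0&\vdots\\
&&1&-b_{m-1}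
\end{pmatrix},
\]
so that column $j<m-1$ of $B$ is the unit vector with $1$ in position $j+1$; for $m=1$ this means $B=(-b_0)$. Let $V$ solve \eqref{eq:matrix}, with columns $v_0,\dots,v_{m-1}$. Column $j$ of $A\sigma(V)+\delta(V)$ is $T(v_j)$, so the equation $A\sigma(V)+\delta(V)=VB+W$ says
\[
T(v_j)=v_{j+1}\quad(j<m-1),\qquad T(v_{m-1})=w-\sum_{j<m}v_jb_j .
\]
Hence $v_j=T^j(v_0)$ for $j<m$, and $v_0b=T^m(v_0)+\sum_{j<m}T^j(v_0)b_j=w$.
\end{proof}

\section{Universal fields of fractions}\label{sec:ufof}

A ring generated freely over a skew field is not accessible to Ore's method of fractions. Already in the free algebra $k\langle y,z\rangle$ an equation $yf=zg$ forces $f=g=0$, as one sees from the first letters of the words that occur. The substitute is localization at matrices, which we now recall.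

A \emph{fir} (free ideal ring) is a ring in which every left ideal and every right ideal is free, of unique rank. Skew fields and free algebras $k\langle X\rangle$ are firs. If $D$ is a skew subfield of two rings $S_1,S_2$, their \emph{coproduct} $S_1*_DS_2$ is the ring with homomorphisms $S_i\to S_1*_DS_2$ that agree on $D$ and are universal with this property: any two homomorphisms $S_i\to T$ that agree on $D$ come from a unique homomorphism $S_1*_DS_2\to T$. An $N\times N$ matrix $P$ over a ring $S$ is \emph{full} if it is not a product $QQ'$ with $Q$ of size $N\times r$, $Q'$ of size $r\times N$ and $r<N$. The case $r=0$ is allowed and gives the zero matrix, so a $1\times1$ matrix is full exactly when it is nonzero. We use two published results, for which see \cite{CohnFR,CohnSF,CohnFIR,Bergman}.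
\begin{enumerate}
\item[(F1)] The coproduct of firs over a common skew subfield is a fir.
\item[(F2)] Every fir $S$ embeds in a skew field $U(S)$, its \emph{universal field of fractions}, which is the universal localization of $S$ at the set of all full matrices. That is: all full matrices over $S$ become invertible over $U(S)$; every ring homomorphism $S\to T$ that sends full matrices to invertible matrices extends uniquely to a homomorphism $U(S)\to T$; and $U(S)$ is generated by $S$ as a skew field.
\end{enumerate}
In particular, a homomorphism $U(S)\to T$ is determined by its restriction to $S$, because that restriction sends full matrices to invertible ones. To apply (F2) we must recognize full matrices, and for this one test is enough.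

\begin{lemma}\label{lem:test}
Let $\psi\colon S\to H$ be a ring homomorphism into a skew field and $P$ a square matrix over $S$. If $\psi(P)$ is invertible over $H$, then $P$ is full.
\end{lemma}

\begin{proof}
Let $P=QQ'$ with $Q'$ of size $r\times N$ and $r<N$. The right $H$-linear map $u\mapsto\psi(Q')u$ from $H^N$ to $H^r$ has a nonzero vector $u$ in its kernel, and $\psi(P)u=0$. So $\psi(P)$ is not invertible.
\end{proof}

Let $E$ be a skew field whose center contains $k$, and let $X$ be a set. Put
\[
E_k\langle X\rangle=E*_kk\langle X\rangle .
\]
This is the ring obtained from $E$ by adjoining variables that commute with $k$ and satisfy no other relation. Precisely, $S=E_k\langle X\rangle$ is generated by $E\cup X$, and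
\begin{enumerate}
\item[(U)] for every ring homomorphism $\alpha\colon E\to T$ and every map $X\to T$ whose values commute with $\alpha(k)$, there is a unique homomorphism $S\to T$ extending both.
\end{enumerate}
By (F1), $S$ is a fir. Homomorphisms $S\to E$ that are the identity on $E$ and send each variable to $0$ or $1$ show that $E$ and $X$ embed in $S$. The field $k$ is central in $S$, and also in $U(S)$, since the centralizer in $U(S)$ of an element of $k$ is a skew subfield containing $S$.

An injective endomorphism of $S$ need not extend to $U(S)$, which is why the next section has to control full matrices and not only nonzero elements.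

\begin{example}\label{ex:notfull}
Let $S=k\langle a,b,c,d\rangle$ and let $\theta$ be the $k$-algebra endomorphism $a\mapsto ac$, $b\mapsto ad$, $c\mapsto bc$, $d\mapsto bd$. It sends distinct words to distinct words, so it is injective. The matrix $P=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ is full by Lemma~\ref{lem:test}, because it specializes to the identity matrix over $k$. But $\theta(P)=\begin{pmatrix}a\\b\end{pmatrix}\begin{pmatrix}c&d\end{pmatrix}$ is not full, hence not invertible over $U(S)$. So $\theta$ does not extend to $U(S)$.
\end{example}

\section{Prescribing $\sigma$ and $\delta$ on free variables}\label{sec:free}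

Throughout this section $(E,\sigma,\delta)$ is a triple, $X$ is a set, $S=E_k\langle X\rangle$, $L=U(S)$, and $s\colon X\to X$ is an injective map. By (U) there is a ring endomorphism of $S$, again written $\sigma$, that extends $\sigma$ on $E$ and $s$ on $X$. Injectivity of $s$ is necessary for an extension to $L$, since $s(y)=s(z)$ puts $y-z$ into the kernel.

To show that $\sigma(P)$ is full we look for a homomorphism $\psi$ that undoes $\sigma$. If $\sigma$ is bijective on $E$, take $\sigma^{-1}$ on $E$, send $s(y)$ back to $y$, and send the other variables to $0$; then $\psi\sigma$ is the inclusion $S\to L$, and Lemma~\ref{lem:test} applies. In our tower, however, $\sigma$ will not be surjective on the coefficient field after the first step, and $\sigma^{-1}$ is defined only on $\sigma(E)$. We enlarge $L$ so that $\sigma^{-1}$ extends to $E$; this is a job for a coproduct.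

\begin{lemma}\label{lem:full}
If $P$ is a full matrix over $S$, then $\sigma(P)$ is a full matrix over $S$.
\end{lemma}

\begin{proof}
Let $D=\sigma(E)$, a skew subfield of $E$, and regard $D$ as a skew subfield of $L$ through the embedding $\sigma^{-1}\colon D\to E\subseteq L$. The coproduct $E*_DL$ is a fir by (F1), so by (F2) it embeds in a skew field $H$. We obtain homomorphisms $\alpha\colon E\to H$ and $\beta\colon L\to H$ with
\[
\alpha(\sigma(a))=\beta(a)\qquad(a\in E).
\]
Since $\sigma$ fixes $k$, the maps $\alpha$ and $\beta$ agree on $k$, and since $k$ is central in $L$, the set $\alpha(k)$ commutes with $\beta(L)$. By (U) and the injectivity of $s$ there is a homomorphism $\psi\colon S\to H$ with $\psi|_E=\alpha$, with $\psi(s(y))=\beta(y)$ for $y\in X$, and with $\psi(z)=0$ for $z\in X\setminus s(X)$. The homomorphisms $\psi\sigma$ and $\beta|_S$ agree on $E\cup X$, hence on $S$. If $P$ is full over $S$, it is invertible over $L$, so $\psi(\sigma(P))=\beta(P)$ is invertible over $H$. By Lemma~\ref{lem:test}, $\sigma(P)$ is full.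
\end{proof}

The map $\delta$ is not a homomorphism, so (U) and (F2) do not apply to it directly. They apply to a homomorphism that encodes it. Let $T_2(L)$ be the ring of upper triangular $2\times2$ matrices over $L$. In the product
\begin{equation}\label{eq:triangular}
\begin{pmatrix}a&\delta(a)\\0&\sigma(a)\end{pmatrix}
\begin{pmatrix}b&\delta(b)\\0&\sigma(b)\end{pmatrix}
=\begin{pmatrix}ab&a\delta(b)+\delta(a)\sigma(b)\\0&\sigma(ab)\end{pmatrix}
\end{equation}
the corner entry is the right side of \eqref{eq:product}. So an additive map $\delta$ satisfies \eqref{eq:product} exactly when these matrices define a ring homomorphism.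

\begin{proposition}\label{prop:free}
Let $d\colon X\to L$ be any map.
\begin{enumerate}
\item[(a)] There is a triple $(L,\sigma,\delta)$ extending $(E,\sigma,\delta)$ with $\sigma(y)=s(y)$ and $\delta(y)=d(y)$ for all $y\in X$.
\item[(b)] Every ring automorphism $\tau$ of $S$ that fixes $\sigma(E)\cup s(X)$ pointwise extends to an automorphism of $L$ that fixes $\sigma(L)$ pointwise.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By Lemma~\ref{lem:full} and (F2), the homomorphism $\sigma\colon S\to S\subseteq L$ sends full matrices to invertible matrices, so it extends to a ring endomorphism $\sigma$ of $L$. It fixes $k$ and is therefore $k$-linear. Consider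
\[
a\mapsto\begin{pmatrix}a&\delta(a)\\0&\sigma(a)\end{pmatrix}\quad(a\in E),
\qquad
y\mapsto\begin{pmatrix}y&d(y)\\0&s(y)\end{pmatrix}\quad(y\in X).
\]
The first map is a ring homomorphism $E\to T_2(L)$ by \eqref{eq:triangular}. It sends $t\in k$ to the scalar matrix $tI$, because $\sigma(t)=t$ and $\delta(t)=0$, and $tI$ is central in $T_2(L)$ because $k$ is central in $L$. So (U) gives a homomorphism $\varphi\colon S\to T_2(L)$ extending both maps. The two diagonal entries of $\varphi$ are ring homomorphisms $S\to L$ that agree on $E\cup X$, hence on $S$, with the inclusion and with $\sigma$.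

Let $P$ be a full $N\times N$ matrix over $S$. Reordering rows and columns identifies $M_N(T_2(L))$ with the ring of block upper triangular matrices over $M_N(L)$, and $\varphi(P)$ becomes
\[
\begin{pmatrix}P&Z\\0&\sigma(P)\end{pmatrix},
\quad\text{with inverse}\quad
\begin{pmatrix}P^{-1}&-P^{-1}Z\sigma(P)^{-1}\\0&\sigma(P)^{-1}\end{pmatrix},
\]
for some $Z\in M_N(L)$; both $P$ and $\sigma(P)$ are invertible over $L$. The inverse is again block upper triangular, so $\varphi(P)$ is invertible over $T_2(L)$. By (F2), $\varphi$ extends to a homomorphism $L\to T_2(L)$, and by uniqueness its diagonal entries are $\mathrm{id}_L$ and $\sigma$. Let $\delta\colon L\to L$ be its corner entry. It is additive, satisfies \eqref{eq:product} by \eqref{eq:triangular}, and extends the given $\delta$ and $d$. For $t\in k$ and $a\in L$ we have $\delta(ta)=\delta(t)\sigma(a)+t\delta(a)=t\delta(a)$, so $\delta$ is $k$-linear.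

(b) An automorphism of $S$ preserves fullness, so $\tau$ and $\tau^{-1}$ extend to endomorphisms of $L$ by (F2). Their composites extend the inclusion $S\to L$ and so equal $\mathrm{id}_L$. The homomorphisms $\tau\sigma$ and $\sigma$ from $L$ to $L$ agree on $E\cup X$, hence on $S$, hence on $L$. This says that $\tau$ fixes $\sigma(L)$ pointwise.
\end{proof}

\section{The tower and the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}}\label{sec:tower}

We adjoin solutions of all equations \eqref{eq:matrix} over $E$ at once. The larger field carries new equations, so the step has to be repeated, and then a new difficulty appears: an element $c$ outside $\sigma(L)$ might acquire a preimage at a later stage. We therefore carry along a certificate that survives each step, namely an automorphism that fixes the image of $\sigma$ and moves $c$. It need not commute with $\sigma$ or $\delta$. It fixes $k=\sigma(k)$ automatically.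

\begin{proposition}\label{prop:step}
Every triple $(E,\sigma,\delta)$ has an extension $(L,\sigma,\delta)$ with the following properties.
\begin{enumerate}
\item[(a)] For all $n,m\ge1$ and all $A\in M_n(E)$, $B\in M_m(E)$, $W\in M_{n\times m}(E)$, equation \eqref{eq:matrix} has a solution $V$ over $L$. If $m=n$, it has a solution that is invertible over $L$.
\item[(b)] Every automorphism of $E$ that fixes $\sigma(E)$ pointwise extends to an automorphism of $L$ that fixes $\sigma(L)$ pointwise.
\item[(c)] There are $c\in L$ and an automorphism of $L$ that fixes $\sigma(L)$ pointwise but does not fix $c$.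
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\Lambda$ be the set of all $\lambda=(n,m,A,B,W)$ as in (a). For each $\lambda\in\Lambda$ and $i\ge0$ take an $n\times m$ matrix $V_{\lambda,i}$ of variables, all distinct, and let $X$ be the set of all these variables. Put $S=E_k\langle X\rangle$ and $L=U(S)$. Define $s\colon X\to X$ and $d\colon X\to L$ entrywise by
\[
s(V_{\lambda,i})=V_{\lambda,i+1},\qquad
d(V_{\lambda,0})=V_{\lambda,0}B+W-AV_{\lambda,1},\qquad
d(V_{\lambda,i})=0\quad(i\ge1).
\]
The map $s$ is injective. Let $(L,\sigma,\delta)$ be the triple given by Proposition~\ref{prop:free}(a).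

(a) Since $\sigma(V_{\lambda,0})=V_{\lambda,1}$, the matrix $V_{\lambda,0}$ solves \eqref{eq:matrix}. Let $m=n$. The homomorphism $S\to E$ that is the identity on $E$, sends $V_{\lambda,0}$ to the identity matrix and sends all other variables to $0$ shows, by Lemma~\ref{lem:test}, that $V_{\lambda,0}$ is full over $S$. So it is invertible over $L$ by (F2).

(b) Let $\tau$ be such an automorphism of $E$. It fixes $k$, so by (U) both $\tau$ and $\tau^{-1}$ extend to endomorphisms of $S$ that fix $X$ pointwise, and these are inverse to each other. Apply Proposition~\ref{prop:free}(b).

(c) Let $c$ be an entry of some $V_{\lambda,0}$, so that $c\in X\setminus s(X)$. By (U) there is an endomorphism of $S$ that fixes $E\cup(X\setminus\{c\})$ pointwise and sends $c$ to $c+1$. It is an automorphism, the inverse sending $c$ to $c-1$. Apply Proposition~\ref{prop:free}(b) again.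
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Put $K_0=E$, and let $K_{j+1}$ be obtained from $K_j$ by Proposition~\ref{prop:step}. The union $K=\bigcup_jK_j$ of this chain is a skew field whose center contains $k$, and the maps $\sigma,\delta$ on the $K_j$ combine to a triple $(K,\sigma,\delta)$ extending $(E,\sigma,\delta)$. Let $R=K[x;\sigma,\delta]$; it is a right PID by Lemma~\ref{lem:division}. Matrices $A,B,W$ over $K$ have finitely many entries, which lie in some $K_j$, so \eqref{eq:matrix} has a solution over $K_{j+1}\subseteq K$. By Lemma~\ref{lem:matrix}, $R$ is right PCI.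

By Proposition~\ref{prop:step}(c) there are $c\in K_1$ and an automorphism $\tau_1$ of $K_1$ that fixes $\sigma(K_1)$ pointwise and has $\tau_1(c)\neq c$. By Proposition~\ref{prop:step}(b), $\tau_1$ extends successively to automorphisms $\tau_j$ of $K_j$ that fix $\sigma(K_j)$ pointwise. Their union is an automorphism of $K$ that fixes $\sigma(K)=\bigcup_j\sigma(K_j)$ pointwise and moves $c$. So $c\notin\sigma(K)$, and Proposition~\ref{prop:left} shows that $R$ is neither left Ore nor left PCI.
\end{proof}

Theorem~\ref{thm:B} uses the invertible solutions in Proposition~\ref{prop:step}(a). In degree one the mechanism is visible directly: if $v\neq0$ solves \eqref{eq:scalar} with $\beta=w=0$, then $vx=(x-\alpha)\sigma(v)$, so left multiplication by $v$ carries $xR$ onto $(x-\alpha)R$ and induces an isomorphism $R/xR\cong R/(x-\alpha)R$.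

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $K$ and $R$ be as in the previous proof. Let $p$ have degree $n\ge1$ and matrix $A$, with entries in $K_j$. By Proposition~\ref{prop:step}(a) with $m=n$, $B=0$, $W=0$, there is an invertible $V\in M_n(K_{j+1})$ with $A\sigma(V)+\delta(V)=0$. The matrix of the polynomial $x$ is the $1\times1$ zero matrix, so by \eqref{eq:T} the module $(R/xR)^n$ is $K^n$ with $x$ acting by $u\mapsto\delta(u)$. The map $u\mapsto Vu$ from $(R/xR)^n$ to $R/pR=K^n$ is right $K$-linear and bijective, and it commutes with the action of $x$:
\[
A\sigma(Vu)+\delta(Vu)=\bigl(A\sigma(V)+\delta(V)\bigr)\sigma(u)+V\delta(u)=V\delta(u).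
\]
Since $K$ and $x$ generate $R$, this map is an isomorphism $(R/xR)^n\cong R/pR$.

The module $R/xR$ is one-dimensional over $K$, hence simple. A simple right module is cyclic, so it has the form $R/pR$. Here $p\neq0$ because $0\neq xR\neq R$ shows that $R_R$ is not simple, and $n=\deg p\ge1$ because the module is nonzero. It is isomorphic to $(R/xR)^n$, and simplicity forces $n=1$.

Finally let $b\neq0$ be a non-unit. Since $R$ is right PCI, \eqref{eq:sym} holds, so $R/Rb$ is divisible by Lemma~\ref{lem:criterion}(a). It is not injective by Proposition~\ref{prop:left}(b), because $\sigma$ is not surjective on $K$.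
\end{proof}

\begin{thebibliography}{9}

\bibitem{PCI}
\emph{A right PCI ring is right Noetherian},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1979-077-01/\allowbreak S0002-9939-1979-0539620-1/\allowbreak S0002-9939-1979-0539620-1.pdf}

\bibitem{Bergman}
G.~M. Bergman, \emph{Modules over coproducts of rings}, Trans. AMS \textbf{200} (1974).

\bibitem{CohnFR}
P.~M. Cohn, \emph{Free Rings and Their Relations}, 2nd ed.

\bibitem{CohnSF}
P.~M. Cohn, \emph{Skew Fields}.

\bibitem{CohnFIR}
P.~M. Cohn, \emph{Free Ideal Rings and Localization in General Rings}.

\end{thebibliography}
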